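\title{An upper bound for triangulations of sphere bundles over the circle}

\begin{abstract}
Let $d\ge 4$, let $\mathbb F$ be a field of characteristic $2$, and let $\Delta$ be an $n$-vertex triangulation of an $\mathbb S^{d-2}$-bundle over $\mathbb S^1$. We prove that the $g$-numbers of $\Delta$, corrected by the Betti numbers, are bounded in degrees $k\le d/2$ by the Hilbert function of $\mathbb F[x_1,\dots,x_{n-d-1}]/(x_1,\dots,x_d)^2$. The same bound holds for every connected closed $(d-1)$-manifold with nonzero first Betti number over $\mathbb F$. The proof attaches $\binom{d+1}2$ explicit quadrics to a $1$-cocycle and shows that they restrict to a basis of the space of all quadrics on a generic $d$-dimensional subspace. The two ingredients are a rigidity statement for vertices placed on the moment curve and a linear independence argument over the subfield of squares.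
\end{abstract}

\section{Introduction}\label{sec:intro}

Fix a closed manifold and a number of vertices. How many faces can a triangulation have? This paper answers one instance of this question, for sphere bundles over the circle.

Throughout, $\mathbb F$ is a field of characteristic $2$. A simplicial complex $\Delta$ is a \emph{triangulation} of a space $X$ if its geometric realization $|\Delta|$ is homeomorphic to $X$. Let $\Delta$ have dimension $d-1$, let $f_i=f_i(\Delta)$ be the number of its $i$-dimensional faces, with $f_{-1}=1$, and define the $h$-vector $(h_0,\dots,h_d)$ by $\sum_{i=0}^d h_it^{d-i}=\sum_{i=0}^d f_{i-1}(t-1)^{d-i}$. Put $g_k=h_k-h_{k-1}$, with $h_{-1}=0$. Replacing $t$ by $1/t$ and multiplying by $t^d(1-t)$ shows that, for $0\le k\le d$,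
\begin{equation}\label{eq:g}
g_k \text{ is the coefficient of } t^k \text{ in } \sum_{i=0}^{d} f_{i-1}\,t^i(1-t)^{d+1-i}.
\end{equation}
Let $\beta_i=\beta_i(\Delta)=\dim_{\mathbb F}\widetilde H_i(\Delta;\mathbb F)$ be the reduced Betti numbers. When $\Delta$ triangulates a connected closed $(d-1)$-manifold, define for $0\le k\le d/2$
\[
\widetilde g_k(\Delta)=g_k-\binom{d+1}{k}\alpha_k,\qquad\text{where}\qquad \alpha_k=\sum_{j=1}^{k}(-1)^{k-j}\beta_{j-1}.
\]
Thus $\alpha_0=0$ and $\alpha_k+\alpha_{k-1}=\beta_{k-1}$ for $k\ge1$. For a sphere, $\widetilde g_k=g_k$; Example~\ref{ex:cyclic} shows what the correction term removes in the presence of a handle.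

Let $n$ be the number of vertices of $\Delta$, and put
\[
m=n-d-1,\qquad R=\mathbb F[x_1,\dots,x_m].
\]
The ring $R$ is the natural yardstick. If every set of at most $k$ vertices is a face, then $f_{i-1}=\binom ni$ for $i\le k$, and since $\sum_{i=0}^n\binom ni t^i(1-t)^{d+1-i}=(1-t)^{-m}$, formula \eqref{eq:g} gives $g_k=\dim R_k$. A bound of the form $\widetilde g_k\le\dim(R/I)_k$ therefore records, through the ideal $I$, how far the topology keeps $\Delta$ from this extreme. The following result of this form is known; we state it for context and do not use it. \emph{If $d\ge4$ and $\Delta$ is an $n$-vertex triangulation of a connected closed $(d-1)$-manifold, then there is an ideal $I\subset R$ generated by $\binom{d+1}2\beta_1(\Delta)$ elements of degree $2$ such that $\widetilde g_k(\Delta)\le\dim_{\mathbb F}(R/I)_k$ for $k\le d/2$.}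

The ideal $I$ in this statement depends on $\Delta$, and one would like a single explicit ideal. An $\mathbb S^{d-2}$-bundle over $\mathbb S^1$ has $\beta_1=1$, so there are $\binom{d+1}2$ quadrics. When $n=2d+1$, the ring $R$ has $d$ variables, and $\binom{d+1}2$ independent quadrics fill all of $R_2$, so they generate $(x_1,\dots,x_d)^2$. The simplest guess for larger $n$ is to keep this ideal and let the remaining variables be free. This is the problem posed in \cite{Problem}: \emph{for $d\ge4$ and $n\ge 2d+1$, does every $n$-vertex triangulation of an $\mathbb S^{d-2}$-bundle over $\mathbb S^1$ satisfy $\widetilde g_k\le\dim_{\mathbb F}(R/(x_1,\dots,x_d)^2)_k$ for $k\le d/2$?} The answer is yes.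

For $n\ge 2d+1$ put $\delta=n-2d-1=m-d$, let $B$ be a polynomial ring in $\delta$ variables, and set
\begin{equation}\label{eq:T}
T_k=\dim_{\mathbb F}\big(R/(x_1,\dots,x_d)^2\big)_k=\dim B_k+d\,\dim B_{k-1}.
\end{equation}
The second equality counts the monomials of degree $k$ that have degree at most $1$ in $x_1,\dots,x_d$.

\begin{theorem}\label{thm:A}
Let $d\ge4$ and $n\ge 2d+1$, and let $\Delta$ be an $n$-vertex triangulation of an $\mathbb S^{d-2}$-bundle over $\mathbb S^1$. Then $\widetilde g_k(\Delta)\le T_k$ for all $k\le d/2$.
\end{theorem}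

The method uses little about the bundle beyond $\beta_1\ne0$. Recall that $\Delta$ is \emph{$2$-neighborly} if every two vertices form an edge.

\begin{theorem}\label{thm:B}
Let $d\ge 4$ and let $\Delta$ be an $n$-vertex triangulation of a connected closed $(d-1)$-manifold with $\beta_1(\Delta)\ne0$. Then:
\begin{enumerate}
\item $n\ge 2d+1$.
\item $\widetilde g_k(\Delta)\le T_k$ for all $k\le d/2$.
\item If $n\ge 2d+2$ and $\widetilde g_k(\Delta)=T_k$ for some $3\le k\le d/2$, then $\Delta$ is $2$-neighborly.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:A} is a case of Theorem~\ref{thm:B}(2), but it needs less: its proof uses Schenzel's formula \cite{Schenzel} only, while Theorem~\ref{thm:B} also uses the socle theorem of Novik and Swartz \cite{NovikSwartz}.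

\subsection*{The method}
By \eqref{eq:T}, $T_k$ is the Hilbert function of the free module $B\oplus B(-1)^d$, which has one generator in degree $0$ and $d$ generators in degree $1$. So $\dim N_k\le T_k$ for every graded $B$-module $N$ generated by one element of degree $0$ and $d$ elements of degree $1$, and it suffices to find such an $N$ with $\widetilde g_k\le\dim N_k$. We take for $N$ the quotient of the face ring of $\Delta$ by $d+1$ generic linear forms $\theta_0,\dots,\theta_d$ and by $\binom{d+1}2$ quadrics $\sigma_{ij}$ built from a nontrivial $1$-cocycle (Section~\ref{sec:quadrics}), and we let $B$ act through $\delta$ further generic linear forms $y_1,\dots,y_\delta$. Modulo the $n-d$ forms $\theta_i,y_j$, the polynomial ring has $d$ variables left, and the required generation statement follows once the $\sigma_{ij}$ span all $\binom{d+1}2$ quadrics in these $d$ variables. This is the nonvanishing of one determinant, so it may be tested on one well-chosen configuration. We place the vertices on the moment curve. There the linear algebra becomes a system of interpolation conditions, which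 is solved in Section~\ref{sec:rigidity}. In Section~\ref{sec:span} the determinant is shown to be nonzero by turning a hypothetical kernel vector into a single equation whose unknown coefficients are squares; this is the step that needs characteristic $2$.

\section{First cases}\label{sec:first}

\subsection*{Degrees $k\le2$}
Let $\nu=\binom n2-f_1$ be the number of non-edges. Formula \eqref{eq:g} gives $g_0=1$, $g_1=m$ and
\[
g_2=f_1-dn+\binom{d+1}2=\binom{m+1}2-\nu .
\]
For a connected manifold, $\alpha_1=0$ and $\alpha_2=\beta_1$. Since $T_0=1$, $T_1=m$ and $T_2=\binom{m+1}2-\binom{d+1}2$, we obtain for $n\ge 2d+1$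
\begin{equation}\label{eq:low}
\widetilde g_0=T_0,\qquad \widetilde g_1=T_1,\qquad \widetilde g_2=T_2-\nu-\binom{d+1}2(\beta_1-1).
\end{equation}
So for $\beta_1\ge1$ the bound holds in degrees $k\le2$, and the content of the inequality begins at $k=3$, $d\ge6$.

In degree $3$ the number of quadrics does not determine the bound. Let $p=\binom{d+1}2$ and $m\ge p$. The ideal $x_1\cdot(x_1,\dots,x_p)$ is generated by $p$ independent quadrics and has dimension $pm-\binom p2$ in degree $3$, while $(x_1,\dots,x_d)^2$ has dimension $p\delta+\binom{d+2}3=pm-\frac{2(d-1)}3\,p$. As $\frac{p-1}2=\frac{(d+2)(d-1)}4>\frac{2(d-1)}3$, the first ideal has the larger quotient. One has to know how the quadrics sit in $R_2$, not only how many there are.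

\subsection*{Betti numbers of the bundle}
An $\mathbb S^{d-2}$-bundle $X$ over $\mathbb S^1$ is the mapping torus of a homeomorphism $\varphi$ of $\mathbb S^{d-2}$; it is a connected closed $(d-1)$-manifold. In unreduced homology over $\mathbb F$, the Wang sequence reads
\[
H_i(\mathbb S^{d-2})\longrightarrow H_i(X)\longrightarrow H_{i-1}(\mathbb S^{d-2})\xrightarrow{\ \varphi_*-1\ }H_{i-1}(\mathbb S^{d-2}).
\]
For $1\le i\le d-3$ the left term vanishes, and $\varphi_*=1$ on $H_0$. Hence
\begin{equation}\label{eq:betti}
\beta_0=0,\qquad\beta_1=1,\qquad\beta_i=0\quad(2\le i\le d-3).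
\end{equation}
Since $d/2-1\le d-3$ for $d\ge 4$, this gives $\alpha_k=(-1)^k$ for $2\le k\le d/2$.

\begin{example}\label{ex:cyclic}
Let $n\ge 2d+1$. For $i\in\mathbb Z/n$ let $F_i=\{i,i+1,\dots,i+d\}\subset\mathbb Z/n$, and let $\Delta_n$ be the complex generated by the $d$-subsets of the sets $F_i$ that contain both $i$ and $i+d$.

\emph{$\Delta_n$ triangulates an $\mathbb S^{d-2}$-bundle over $\mathbb S^1$.} On the vertices $0,\dots,n+d-1$ stack the $d$-simplices $\{i,\dots,i+d\}$, $0\le i\le n-1$, each on a facet of the previous one, to a convex polytope in $\mathbb R^d$. Its facets are $F'=\{0,\dots,d-1\}$, $F''=\{n,\dots,n+d-1\}$ and the $d$-subsets of $\{i,\dots,i+d\}$ containing $i$ and $i+d$. Take a line through interior points of $F'$ and $F''$. Each half-plane bounded by this line meets the boundary of the polytope, with the interiors of $F'$ and $F''$ removed, in an arc, so this part of the boundary is $\mathbb S^{d-2}\times[0,1]$. Now reduce the vertices modulo $n$. A nonempty subset of some $F_j$ has a unique element $i$ such that the subset lies in $F_i$, its \emph{first} element: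 two such elements $i\ne i'$ would give $i-i',\,i'-i\in\{1,\dots,d\}$ modulo $n$, which is impossible for $n>2d$. Hence the reduction identifies $\partial F''$ with $\partial F'$ and nothing else, and $|\Delta_n|$ is a mapping torus.

\emph{Face numbers.} A subset of some $F_j$ with at most $d-1$ elements and first element $i$ lies in a $d$-subset of $F_i$ containing $i$ and $i+d$, so it is a face. Thus $f_{i-1}=n\binom d{i-1}$ for $1\le i\le d-1$, and up to order $t^{d-1}$ the sum in \eqref{eq:g} equals
\[
(1-t)^{d+1}+nt\sum_{j=0}^{d}\binom dj t^j(1-t)^{d-j}=(1-t)^{d+1}+nt .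
\]
So $g_k=(-1)^k\binom{d+1}k$ and $\widetilde g_k(\Delta_n)=0$ for $2\le k\le d/2$: the correction term cancels exactly the contribution of the handle. For $n=2d+1$ we have $\delta=0$ and $T_k=0$ for $k\ge2$, so $\Delta_{2d+1}$ attains the bound of Theorem~\ref{thm:A} in every degree.
\end{example}

\section{Background}\label{sec:background}

From here on, $d\ge4$ and $\Delta$ is an $n$-vertex triangulation of a connected closed $(d-1)$-manifold with vertex set $V$ and $\beta_1(\Delta)\ne0$. All fields have characteristic $2$, so signs play no role. Since $\beta_1\neq0$, the complex $\Delta$ is not a simplex, and $n\ge d+1$.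

\subsection*{Links and stars}
The \emph{link} of a face $F$ is $\operatorname{lk}(F)=\{G\in\Delta: G\cap F=\emptyset,\ G\cup F\in\Delta\}$, and the \emph{star} of a vertex $x$ is $\operatorname{st}(x)=\{G\in\Delta:G\cup\{x\}\in\Delta\}$, the cone over $\operatorname{lk}(x)$ with apex $x$. We use the following standard facts. The complex $\Delta$ is pure, that is, all its facets have $d$ vertices. The link of a nonempty face $F$ has dimension $d-1-|F|$ and has the homology of a sphere of that dimension over every field; in particular it is connected if its dimension is positive. The link of a face $G$ inside $\operatorname{lk}(F)$ is $\operatorname{lk}(F\cup G)$.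

\subsection*{The cocycle}
Betti numbers depend only on the characteristic of the field, so $H^1(\Delta;\mathbb F_2)\neq0$. Fix a $1$-cocycle $c$ over $\mathbb F_2$ that is not a coboundary. Concretely, $c$ assigns a value $c(uv)\in\mathbb F_2$ to each edge, $c(uv)+c(ux)+c(vx)=0$ for every triangle $uvx\in\Delta$, and there is no function $\mu:V\to\mathbb F_2$ with $c(uv)=\mu_u+\mu_v$ for all edges. On a star, however, $c$ is a coboundary. For vertices $x,u$ put $\varepsilon^x_u=c(xu)$ if $xu$ is an edge and $\varepsilon^x_u=0$ otherwise, so that $\varepsilon^x_x=0$ and $\varepsilon^x_u=\varepsilon^u_x$. Then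
\begin{equation}\label{eq:eps}
c(uv)=\varepsilon^x_u+\varepsilon^x_v\qquad\text{for every edge $uv$ of }\operatorname{st}(x).
\end{equation}
This is the cocycle condition on the triangle $uvx$ if $x\notin\{u,v\}$, and it is the definition if $x\in\{u,v\}$.

\subsection*{The face ring}
Let $L$ be a field and $S=L[x_v:v\in V]$. The \emph{Stanley--Reisner ideal} $I_\Delta\subset S$ is spanned by the monomials whose support is not a face, and $L[\Delta]=S/I_\Delta$ is the \emph{face ring}. The ideal $I_\Delta$ contains no linear form, and $L[\Delta]_2$ has as a basis the $n$ squares $x_u^2$ and the $f_1$ monomials $x_ux_v$ with $uv$ an edge. A \emph{linear system of parameters} is a sequence of $d$ linear forms $\theta_i=\sum_va_{iv}x_v$, $0\le i<d$, such that $\mathcal A=L[\Delta]/(\theta_0,\dots,\theta_{d-1})$ is finite-dimensional. This holds if the $d\times d$ matrix $(a_{iv})_{v\in F}$ is invertible for each facet $F$: the zero set of $I_\Delta$ is the union of the coordinate subspaces indexed by the facets, the $\theta_i$ then vanish on it only at the origin, and the Nullstellensatz applies.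

A pure complex in which the link of every nonempty face has reduced $L$-homology only in its top dimension is \emph{Buchsbaum} over $L$; by the facts above, $\Delta$ is Buchsbaum over every field. Let $L\supseteq\mathbb F$ be infinite and let $\mathcal A$ be as above. Schenzel's formula \cite{Schenzel} states that
\begin{equation}\label{eq:schenzel}
\dim\mathcal A_k=h_k+\binom dk\sum_{j=1}^{k-1}(-1)^{k-j-1}\beta_{j-1}=h_k+\binom dk\alpha_{k-1}\qquad(1\le k\le d).
\end{equation}
The \emph{socle} of $\mathcal A$ is the set of elements annihilated by all $x_v$. By \cite[Theorem 2.2]{NovikSwartz},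
\begin{equation}\label{eq:socle}
\dim(\operatorname{Soc}\mathcal A)_i\ge\binom di\beta_{i-1}\qquad(i\le d-1).
\end{equation}

\subsection*{Generic rank}
We pass several times between generic and special configurations by the following principle.

\begin{lemma}\label{lem:rank}
Let $Z$ be a matrix with entries in $\mathbb F_2[\zeta_1,\dots,\zeta_l]$, of rank $\rho$ over $\mathbb F_2(\zeta_1,\dots,\zeta_l)$. Substitute for the $\zeta_i$ elements of a field of characteristic $2$. The resulting matrix has rank at most $\rho$, with equality if the substituted elements are algebraically independent over $\mathbb F_2$.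
\end{lemma}

\begin{proof}
A minor that is the zero polynomial stays zero, and a nonzero polynomial stays nonzero at algebraically independent elements.
\end{proof}

\section{Quadrics attached to a cocycle}\label{sec:quadrics}

Let $A=(a_{iv})$ be a matrix over a field $L$ with rows indexed by $0\le i\le d$ and columns by $v\in V$. Put $\theta_i=\sum_va_{iv}x_v$, let $\Theta=(\theta_0,\dots,\theta_d)\subset S$, and define
\[
\sigma_{ij}=\sum_{uv\text{ edge}}c(uv)\,(a_{iu}a_{jv}+a_{iv}a_{ju})\,x_ux_v\qquad(0\le i<j\le d).
\]
To see where this comes from, take any function $\mu:V\to\mathbb F_2$ and cut each $\theta_i$ down to $\ell^\mu_i=\sum_u\mu_ua_{iu}x_u$. In $\theta_i\ell^\mu_j+\theta_j\ell^\mu_i$ the coefficient of $x_u^2$ is $2\mu_ua_{iu}a_{ju}=0$, and collecting the four contributions to $x_ux_v$ gives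
\begin{equation}\label{eq:koszul}
\theta_i\ell^\mu_j+\theta_j\ell^\mu_i=\sum_{\{u,v\},\,u\ne v}(\mu_u+\mu_v)(a_{iu}a_{jv}+a_{iv}a_{ju})\,x_ux_v .
\end{equation}
If $c$ were the coboundary of $\mu$, then $\sigma_{ij}$ would equal \eqref{eq:koszul} modulo $I_\Delta$ and would vanish in $S/(I_\Delta+\Theta)$. Our $c$ is a coboundary only on stars, and multiplication by a variable $x_w$ discards everything outside $\operatorname{st}(w)$.

\begin{lemma}\label{lem:local}
For every $w\in V$ and $i<j$ we have $x_w\sigma_{ij}\in I_\Delta+(\theta_i,\theta_j)$.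
\end{lemma}

\begin{proof}
Multiply \eqref{eq:koszul} for $\mu=\varepsilon^w$ by $x_w$. Modulo $I_\Delta$, only the terms with $\{w,u,v\}\in\Delta$ survive, that is, those with $uv$ an edge of $\operatorname{st}(w)$, and for them $\mu_u+\mu_v=c(uv)$ by \eqref{eq:eps}. The same terms survive in $x_w\sigma_{ij}$, so $x_w\sigma_{ij}\equiv x_w(\theta_i\ell^\mu_j+\theta_j\ell^\mu_i)$ modulo $I_\Delta$.
\end{proof}

The module announced in the introduction is
\[
N=S\big/\big(I_\Delta+\Theta+(\sigma_{ij}:0\le i<j\le d)\big).
\]
By Lemma~\ref{lem:local}, the quadrics change nothing outside degree $2$: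
\begin{equation}\label{eq:Nk}
N_k=\big(S/(I_\Delta+\Theta)\big)_k\qquad(k\ne2).
\end{equation}
In degree $2$, the space $N_2$ is the cokernel of the linear map
\[
\Lambda_A:L^{\binom{d+1}2}\oplus S_1^{\,d+1}\to L[\Delta]_2,\qquad \big(\xi,(\eta_i)\big)\mapsto\sum_{i<j}\xi_{ij}\sigma_{ij}+\sum_i\theta_i\eta_i ,
\]
whose matrix has entries in $\mathbb F_2[a_{iv}]$. To bound its kernel for generic $A$, it is enough by Lemma~\ref{lem:rank} to bound it for one $A$.

\subsection*{The moment curve}
The \emph{moment configuration} is $a_{iv}=t_v^{\,i}$, where the $t_v$ are distinct elements of a field $K$. Its advantage is that sums over the row index $i$ become evaluations of polynomials. For $r\ge1$ let $\operatorname{Sym}_r(K)$ be the space of symmetric polynomials $Q(s,t)\in K[s,t]$ of degree at most $r-1$ in each variable; its dimension is $\binom{r+1}2$. For $Q=\sum C_{ab}s^at^b\in\operatorname{Sym}_d(K)$, the product $(s+t)Q$ is symmetric, has degree at most $d$ in each variable, and its coefficient at $s^at^a$ is $C_{a-1,a}+C_{a,a-1}=0$. Hence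
\begin{equation}\label{eq:xiQ}
(s+t)\,Q(s,t)=\sum_{0\le i<j\le d}\xi_{ij}\,(s^it^j+s^jt^i)
\end{equation}
for unique $\xi_{ij}\in K$. The map $Q\mapsto\xi$ is linear and injective between spaces of dimension $\binom{d+1}2$, so it is bijective. In the moment configuration, \eqref{eq:xiQ} gives
\begin{equation}\label{eq:sigmaQ}
\sum_{i<j}\xi_{ij}\sigma_{ij}=\sigma_Q:=\sum_{uv\text{ edge}}c(uv)\,(t_u+t_v)\,Q(t_u,t_v)\,x_ux_v .
\end{equation}
Write $K[t]_{\le r}$ for the polynomials of degree at most $r$.

\begin{lemma}\label{lem:kernel}
In the moment configuration, $\ker\Lambda_A$ is isomorphic to the space of pairs $(Q,(h_u)_{u\in V})$ with $Q\in\operatorname{Sym}_d(K)$ and $h_u\in K[t]_{\le d-1}$ such that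
\begin{equation}\label{eq:twisted}
c(uv)\,Q(t_u,t_v)=h_u(t_v)+h_v(t_u)\qquad\text{for all edges }uv .
\end{equation}
\end{lemma}

\begin{proof}
Encode $\xi$ by $Q$ as in \eqref{eq:xiQ}, and encode the forms $\eta_i=\sum_u\eta_{iu}x_u$ by the polynomials $p_u(t)=\sum_{i=0}^d\eta_{iu}t^i$. In $\sum_i\theta_i\eta_i$ the coefficient of $x_u^2$ is $p_u(t_u)$ and the coefficient of $x_ux_v$ is $p_u(t_v)+p_v(t_u)$. So $(\xi,(\eta_i))$ lies in the kernel if and only if $p_u(t_u)=0$ for all $u$ and $c(uv)(t_u+t_v)Q(t_u,t_v)=p_u(t_v)+p_v(t_u)$ for all edges. The first condition says that $p_u=(t+t_u)h_u$ with $\deg h_u\le d-1$, and the second, divided by $t_u+t_v$, is \eqref{eq:twisted}.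
\end{proof}

\section{Rigidity on the moment curve}\label{sec:rigidity}

We now solve \eqref{eq:twisted}. On a star the cocycle can be absorbed into the $h_u$, so we begin with the system in which the left side is zero.

For a graph $G$, an integer $r\ge1$ and elements $t_v$, $v\in V(G)$, of a field $K$, let $\mathcal H_r(G,t)$ be the space of families $(h_u)_{u\in V(G)}$ with $h_u\in K[t]_{\le r-1}$ and
\[
h_u(t_v)=h_v(t_u)\qquad\text{for every edge }uv .
\]
Each $M\in\operatorname{Sym}_r(K)$ gives the \emph{trivial} solution $h_u=M(t_u,\cdot)$. We use repeatedly that $M$ is determined by the polynomials $M(t_u,\cdot)$ for any $r$ distinct values $t_u$, because each coefficient of $M$ with respect to $t$ is a polynomial of degree at most $r-1$ in $s$. So if the $t_u$ take at least $r$ values, the trivial solutions form a space of dimension $\binom{r+1}2$.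

\begin{definition}
A graph $G$ is \emph{$r$-rigid} if $|V(G)|\ge r$ and, for $t_v$ algebraically independent over $\mathbb F_2$, every element of $\mathcal H_r(G,t)$ is trivial. A simplicial complex is $r$-rigid if the graph formed by its vertices and edges is.
\end{definition}

The system has coefficients in $\mathbb F_2[t_v]$. By Lemma~\ref{lem:rank}, the definition does not depend on $K$, and a graph with at least $r$ vertices is $r$-rigid as soon as $\dim\mathcal H_r(G,t)\le\binom{r+1}2$ for \emph{one} choice of the $t_v$. For $r=1$ the $h_u$ are constants that agree along edges, so $1$-rigid means nonempty and connected. In general there are $r|V(G)|$ unknowns and one equation per edge, so an $r$-rigid graph has at least $r|V(G)|-\binom{r+1}2$ edges. For $r=3$ this is $3|V(G)|-6$, exactly the number of edges of a triangulated $2$-sphere: Lemma~\ref{lem:sphere} below has no equation to spare.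

In the next three lemmas the $t_v$ are algebraically independent.

\begin{lemma}\label{lem:complete}
The complete graph on at least $r$ vertices is $r$-rigid.
\end{lemma}

\begin{proof}
Let $(h_u)$ be a solution and choose vertices $u_1,\dots,u_r$, with parameters $t_1,\dots,t_r$. The matrix $(h_{u_i}(t_j))$ is symmetric. Let $\lambda_i$ be the polynomial of degree $r-1$ with $\lambda_i(t_j)=1$ for $j=i$ and $0$ for $j\neq i$, and put $M=\sum_{i,j}h_{u_i}(t_j)\lambda_i(s)\lambda_j(t)\in\operatorname{Sym}_r(K)$. Then $h_{u_i}$ and $M(t_i,\cdot)$ agree at $t_1,\dots,t_r$, so they are equal. For any other vertex $v$ we have $h_v(t_i)=h_{u_i}(t_v)=M(t_i,t_v)=M(t_v,t_i)$ for all $i$, so $h_v=M(t_v,\cdot)$.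
\end{proof}

\begin{lemma}\label{lem:cone}
Let $r\ge2$. If $G$ is $(r-1)$-rigid, then the cone over $G$, obtained by joining a new vertex $o$ to all vertices of $G$, is $r$-rigid.
\end{lemma}

\begin{proof}
Let $(h_u)$ be a solution and write $h_o=\sum_{j<r}\gamma_j(t+t_o)^j$. The polynomial $M=\gamma_0+\sum_{j\ge1}\gamma_j\big((s+t_o)^j+(t+t_o)^j\big)$ lies in $\operatorname{Sym}_r(K)$ and satisfies $M(t_o,\cdot)=h_o$. Subtracting its trivial solution, we may assume $h_o=0$. Then $h_u(t_o)=h_o(t_u)=0$ for $u\in V(G)$, so $h_u=(t_u+t_o)(t+t_o)\,h'_u$ with $\deg h'_u\le r-2$. On an edge $uv$ of $G$ the factor $(t_u+t_o)(t_v+t_o)$ cancels and leaves $h'_u(t_v)=h'_v(t_u)$. Hence $h'_u=M'(t_u,\cdot)$ with $M'\in\operatorname{Sym}_{r-1}(K)$, and $(h_u)$ is the trivial solution of $(s+t_o)(t+t_o)M'(s,t)$.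
\end{proof}

\begin{lemma}\label{lem:glue}
Let $\Gamma$ be a connected simplicial complex all of whose facets have $r$ vertices. If the star of every vertex of $\Gamma$ is $r$-rigid, then $\Gamma$ is $r$-rigid.
\end{lemma}

\begin{proof}
A solution restricts to a solution on the star of each vertex $x$, where it is given by some $M_x\in\operatorname{Sym}_r(K)$. If $xy$ is an edge, both stars contain the $r$ vertices $u$ of a facet through $xy$, and $M_x(t_u,\cdot)=h_u=M_y(t_u,\cdot)$ for them, so $M_x=M_y$. By connectedness all $M_x$ equal one $M$, and $h_x=M(t_x,\cdot)$ for all $x$.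
\end{proof}

Coning and gluing carry rigidity from links to stars to the whole complex, one dimension up. The induction cannot start in dimension $1$: a cycle of length at least $4$ has too few edges to be $2$-rigid. It starts with $2$-spheres, where we contract an edge and let the parameters of its two ends coincide.

\begin{lemma}\label{lem:sphere}
Every triangulated $2$-sphere $\Gamma$ is $3$-rigid.
\end{lemma}

\begin{proof}
We use induction on the number of vertices. With four vertices the graph is complete and Lemma~\ref{lem:complete} applies. Assume that $\Gamma$ has more than four vertices. Call a $3$-cycle of the graph \emph{empty} if its vertices do not form a face. Every cycle of the graph bounds two closed discs, each a union of triangles.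

\emph{Some edge lies in no empty $3$-cycle.} If there is no empty $3$-cycle, any edge will do. Otherwise, among all discs bounded by empty $3$-cycles choose a disc $D$ with the fewest triangles, and let $C$ be its boundary. Let $ab$ be an edge of $C$ and $abv$ the triangle of $D$ on it. Since $C$ is empty, $v\notin C$, so $v$ is interior to $D$. Suppose that $av$ lies in an empty $3$-cycle $avx$. The edges $av$ and $vx$ lie in $D$ because $v$ is interior. The edge $ax$ lies in $D$ as well: either $x$ is interior to $D$, or $x\in C$ and $ax$ is an edge of $C$. The complement of $D$ is connected and misses the cycle $avx$, so it lies on one side of this cycle, and the disc on the other side is contained in $D$. That disc differs from $D$, since $v$ is on its boundary but not on $C$, so it has fewer triangles. This contradicts the choice of $D$, and $av$ is the required edge.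

\emph{Contraction.} Let $uv$ be an edge in no empty $3$-cycle, and let $uvp_1$, $uvp_2$ be the two triangles on it. Then $p_1,p_2$ are the only common neighbors of $u$ and $v$. Deleting $v$ from the cycle $\operatorname{lk}(u)$ and $u$ from the cycle $\operatorname{lk}(v)$ leaves two paths from $p_1$ to $p_2$ with no common interior vertex. They are not both the edge $p_1p_2$, for then $\Gamma$ would contain, hence equal, the boundary of the tetrahedron $uvp_1p_2$. So their union is a cycle $Z$, and $\operatorname{st}(u)\cup\operatorname{st}(v)$ is one of the two discs bounded by $Z$. Replace it by the cone over $Z$ with a new apex $w$. The result is a triangulated $2$-sphere $\Gamma'$ with one vertex less. Its edges are the edges of $\Gamma$ avoiding $u$ and $v$, and the edges $wx$ with $x\ne u,v$ adjacent to $u$ or $v$ in $\Gamma$.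

\emph{Specialization.} Take algebraically independent parameters for the vertices of $\Gamma'$ and set $t_u=t_v=t_w$. Let $(h_x)$ be a solution on $\Gamma$ for these parameters. Then $h_u(t_{p_i})=h_{p_i}(t_w)=h_v(t_{p_i})$ for $i=1,2$, and the edge $uv$ gives $h_u(t_w)=h_v(t_w)$. Two polynomials of degree at most $2$ that agree at three points are equal, so $h_u=h_v$; call this polynomial $h_w$. If $x$ is adjacent to $u$ or to $v$, the equation of that edge reads $h_w(t_x)=h_x(t_w)$. So the solutions on $\Gamma$ inject into $\mathcal H_3$ of the graph of $\Gamma'$, which has dimension $\binom42$ by induction. This bound for one choice of parameters suffices.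
\end{proof}

\begin{proposition}\label{prop:rigid}
The complex $\Delta$ and the stars of all its vertices are $d$-rigid.
\end{proposition}

\begin{proof}
We first show, by induction on $D$, that the link $\Gamma$ of a nonempty face of $\Delta$ with $D=\dim\Gamma\ge2$ is $(D+1)$-rigid. Let $D=2$. A vertex link in $\Gamma$ is a one-dimensional link of $\Delta$, hence a connected graph, and the links of its vertices have the homology of $\mathbb S^0$, hence consist of two points; so it is a cycle. Thus $\Gamma$ is a connected closed surface with $H_1(\Gamma;\mathbb F_2)=0$. By the classification of surfaces it is a $2$-sphere, and Lemma~\ref{lem:sphere} applies. For $D\ge3$, the vertex links in $\Gamma$ are links of $\Delta$ of dimension $D-1\ge2$, so they are $D$-rigid. The vertex stars in $\Gamma$ are $(D+1)$-rigid by Lemma~\ref{lem:cone}, and $\Gamma$ is $(D+1)$-rigid by Lemma~\ref{lem:glue}.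

The vertex links of $\Delta$ have dimension $d-2\ge2$, so they are $(d-1)$-rigid. Lemmas~\ref{lem:cone} and~\ref{lem:glue} finish the proof.
\end{proof}

With the cocycle present, the local polynomials $M_x$ no longer agree: across an edge $xy$ they jump by $c(xy)Q$. A nonzero $Q$ would then exhibit $c$ as a coboundary.

\begin{proposition}\label{prop:twisted}
Let $t_v\in K$, $v\in V$, be algebraically independent over $\mathbb F_2$. If $Q\in\operatorname{Sym}_d(K)$ and $h_u\in K[t]_{\le d-1}$ satisfy \eqref{eq:twisted}, then $Q=0$.
\end{proposition}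

\begin{proof}
Fix a vertex $x$ and put $h^x_u=h_u+\varepsilon^x_u\,Q(t_u,\cdot)$ for the vertices $u$ of $\operatorname{st}(x)$. For an edge $uv$ of $\operatorname{st}(x)$, equations \eqref{eq:twisted} and \eqref{eq:eps} give
\[
h^x_u(t_v)+h^x_v(t_u)=\big(c(uv)+\varepsilon^x_u+\varepsilon^x_v\big)\,Q(t_u,t_v)=0 .
\]
Since $\operatorname{st}(x)$ is $d$-rigid, $h^x_u=M_x(t_u,\cdot)$ for some $M_x\in\operatorname{Sym}_d(K)$.

Let $xy$ be an edge and let $u$ run over the $d$ vertices of a facet containing it. Then $xy$ is an edge of $\operatorname{st}(u)$, so $\varepsilon^x_u+\varepsilon^y_u=\varepsilon^u_x+\varepsilon^u_y=c(xy)$ by \eqref{eq:eps}. Hence $M_x(t_u,\cdot)+M_y(t_u,\cdot)=c(xy)Q(t_u,\cdot)$ for $d$ distinct values $t_u$, that is, $M_x+M_y=c(xy)Q$.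

Suppose that some monomial has a coefficient $\gamma\ne0$ in $Q$, and let $\gamma\mu'_x$ be its coefficient in $M_x$. Then $\mu'_x+\mu'_y=c(xy)$ in $K$ for all edges. Applying an $\mathbb F_2$-linear map $K\to\mathbb F_2$ that sends $1$ to $1$ gives $\mu_x\in\mathbb F_2$ with $\mu_x+\mu_y=c(xy)$, contrary to the choice of $c$.
\end{proof}

We can now determine $N_2$.

\begin{proposition}\label{prop:indep}
Let the entries of $A$ be algebraically independent over $\mathbb F$ in a field $L\supseteq\mathbb F$. Then the $\binom{d+1}2$ quadrics $\sigma_{ij}$ are linearly independent in $\big(S/(I_\Delta+\Theta)\big)_2$, and $\dim N_2=f_1-dn$.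
\end{proposition}

\begin{proof}
Consider first the moment configuration with algebraically independent $t_v$. By Lemma~\ref{lem:kernel} and Proposition~\ref{prop:twisted}, the kernel of $\Lambda$ consists of the pairs with $Q=0$ and $(h_u)\in\mathcal H_d$ of the graph of $\Delta$, so it has dimension $\binom{d+1}2$ by Proposition~\ref{prop:rigid}. By Lemma~\ref{lem:rank}, $\dim\ker\Lambda_A\le\binom{d+1}2$ for the generic $A$.

On the other hand, for each symmetric $(d+1)\times(d+1)$ matrix $\kappa$ with zero diagonal, the Koszul relation $\xi=0$, $\eta_i=\sum_j\kappa_{ij}\theta_j$ lies in $\ker\Lambda_A$, since $\sum_{i,j}\kappa_{ij}\theta_i\theta_j=2\sum_{i<j}\kappa_{ij}\theta_i\theta_j=0$. As $n\ge d+1$, the $\theta_j$ are linearly independent, so these relations form a space of dimension $\binom{d+1}2$. They are therefore the whole kernel. In particular $\xi=0$ on the kernel, which is the first claim. The rank of $\Lambda_A$ is $\binom{d+1}2+(d+1)n-\binom{d+1}2=(d+1)n$, and so $\dim N_2=(n+f_1)-(d+1)n$.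
\end{proof}

\begin{corollary}\label{cor:n}
We have $n\ge2d+1$, and $\dim N_2=T_2-\nu$ for $A$ as in Proposition~\ref{prop:indep}, where $\nu$ is the number of non-edges.
\end{corollary}

\begin{proof}
From $0\le\dim N_2=f_1-dn\le\binom n2-dn$ we get $n-1\ge2d$. Moreover $T_2=\binom{n-d}2-\binom{d+1}2=\binom n2-dn$.
\end{proof}

\begin{remark}
The hypothesis $d\ge4$ entered in Proposition~\ref{prop:rigid}, through $\dim\operatorname{lk}(x)\ge2$. For $d=3$ the inequality $n\ge 2d+1$ fails: the quotient of the boundary of the icosahedron by the antipodal map is a triangulation of the projective plane with $6$ vertices, and $\beta_1=1$ in characteristic $2$.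
\end{remark}

\section{The quadrics span}\label{sec:span}

By Corollary~\ref{cor:n}, $\delta=n-2d-1\ge0$. The goal of this section is the following statement, in which the ideal $I_\Delta$ does not appear.

\begin{proposition}\label{prop:span}
Let the entries of $A=(a_{iv})_{0\le i\le d}$ and of $(y_{jv})_{1\le j\le\delta}$ be algebraically independent over $\mathbb F$ in a field $L\supseteq\mathbb F$, and let $y_j=\sum_vy_{jv}x_v$. Then the elements $\theta_ix_v$, $y_jx_v$ and $\sigma_{ij}$ span $S_2$.
\end{proposition}

Geometrically, the $n-d$ forms $\theta_i,y_j$ cut out a $d$-dimensional subspace $U$, and the claim is that the $\binom{d+1}2$ quadrics $\sigma_{ij}$ restrict to a basis of the quadrics on $U$. The independence proved in Proposition~\ref{prop:indep} is much weaker: the example in Section~\ref{sec:first} consists of independent quadrics that are all divisible by $x_1$, and multiples of one linear form cannot span all quadrics on a space of dimension at least $2$.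

\subsection*{A model: $d=1$}
The statement makes sense for $d=1$ if $\Delta$ is replaced by a graph and $c$ by a function on its edges; Proposition~\ref{prop:twisted} then says that $c$ is not a coboundary. There are two forms $\theta_0=\sum_v x_v$ and $\theta_1=\sum_v t_vx_v$, the space $U$ is a line spanned by a vector $w$, and we must show that the single quadric $\sigma_{01}=\sum c(uv)(t_u+t_v)x_ux_v$ does not vanish at $w$. Let $\Pi=\prod_{\{u,v\}}(t_u+t_v)$.

For the complete graph on $n=3$ vertices, $\delta=0$, and the common zero of $\theta_0,\theta_1$ is $w_v=1/\prod_{u\ne v}(t_u+t_v)$. Each product $(t_u+t_v)w_uw_v$ equals $1/\Pi$, so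
\[
\sigma_{01}(w)=\big(c(12)+c(13)+c(23)\big)/\Pi ,
\]
which is nonzero exactly when $c$ is not a coboundary.

For the complete graph on $n=4$ vertices, $\delta=1$, and there is a choice. Take a new variable $z$ and $w_v=(t_v+z)/\prod_{u\ne v}(t_u+t_v)$, again a common zero of $\theta_0,\theta_1$ by \eqref{eq:lagrange} below. Replace $c(uv)$ by unknown coefficients $q_{uv}$. With $\{u',v'\}$ the complement of $\{u,v\}$,
\[
\Pi\cdot\sum_{\{u,v\}}q_{uv}(t_u+t_v)w_uw_v=\sum_{\{u,v\}}q_{uv}\,\big(z^2+z(t_u+t_v)+t_ut_v\big)(t_{u'}+t_{v'}).
\]
For arbitrary $q_{uv}$ in $K=\mathbb F_2(t_1,\dots,t_4,z)$, the vanishing of this sum is one linear condition. Suppose, however, that the $q_{uv}$ are \emph{squares} in $K$. The square-free monomials in $t_1,\dots,t_4,z$ are linearly independent over the field of squares, and $z^2$ belongs to that field. The coefficient of the monomial $t_x$ is $z^2\sum_{x\notin\{u,v\}}q_{uv}$. So the single equation forces $q$ to sum to zero on all four triangles, and $q$ is a coboundary.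

This is the mechanism of the general proof. For $d\ge2$ a failure of spanning is an unknown $Q\in\operatorname{Sym}_d(K)$ subject to $\binom{d+1}2$ linear equations. We use only one consequence of them, quadratic in $Q$, in which the unknown coefficients $c(uv)Q(t_u,t_v)^2$ are squares. The bookkeeping is done not with monomials in the variables but with monomials in their elementary symmetric polynomials.

\subsection*{Independence over the field of squares}
Every polynomial $\Psi(t)$ can be written uniquely as $\Psi=\Psi_e(t^2)+t\,\Psi_o(t^2)$, and in characteristic $2$ its derivative is $\Psi'(t)=\Psi_o(t^2)$.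

\begin{lemma}\label{lem:squares}
Let $K=\mathbb F_2(r_1,\dots,r_{2m+1})$ be a rational function field, $E=\{a^2:a\in K\}$ its subfield of squares, and $\Psi=\prod_i(t+r_i)$. Let $\bar q$ be an $E$-bilinear form on $E[X]_{\le m}$, extended $K$-bilinearly to $K[X]_{\le m}$. If $\bar q(\Psi_e,\Psi_o)=0$, then $\bar q=0$.
\end{lemma}

\begin{proof}
Let $e_1,\dots,e_{2m+1}$ be the elementary symmetric polynomials in the $r_i$, and $e_0=1$. We claim that the $2^{2m+1}$ square-free monomials in $e_1,\dots,e_{2m+1}$ form a basis of $K$ over $E$. The field $K$ is the splitting field of the separable polynomial $\Psi$ over $\mathbb F_2(e_1,\dots,e_{2m+1})$, so $K$ is separable over the larger field $E'=E(e_1,\dots,e_{2m+1})$. The minimal polynomial over $E'$ of an element $a\in K$ divides $X^2+a^2=(X+a)^2$ and has no multiple root, so it is $X+a$, and $K=E'$. Since $e_i^2\in E$, the square-free monomials in the $e_i$ span $E'$ over $E$. Finally $E=\mathbb F_2(r_1^2,\dots,r_{2m+1}^2)$ and $[K:E]=2^{2m+1}$, which proves the claim.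

From $\Psi=\sum_le_l\,t^{2m+1-l}$ we read off $\Psi_e=\sum_{a=0}^me_{2m+1-2a}X^a$ and $\Psi_o=\sum_{b=0}^me_{2m-2b}X^b$. Therefore
\[
0=\bar q(\Psi_e,\Psi_o)=\sum_{a,b=0}^m e_{2m+1-2a}\,e_{2m-2b}\;\bar q(X^a,X^b),\qquad \bar q(X^a,X^b)\in E .
\]
The first index is odd and the second is even, so the products $e_{2m+1-2a}e_{2m-2b}$ are pairwise distinct square-free monomials in $e_1,\dots,e_{2m+1}$ (of degree $1$ when $b=m$). By the claim, $\bar q(X^a,X^b)=0$ for all $a,b$.
\end{proof}

We also recall Lagrange's identity: for distinct elements $c_1,\dots,c_n$ of a field of characteristic $2$ and a polynomial $g$,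
\begin{equation}\label{eq:lagrange}
\sum_{v}\frac{g(c_v)}{\prod_{u\ne v}(c_u+c_v)}=0\qquad\text{if }\deg g\le n-2,
\end{equation}
because the left side is the coefficient of $t^{n-1}$ in the interpolation formula for $g$.

\begin{proof}[Proof of Proposition~\ref{prop:span}]
Spanning is a rank condition on a matrix with entries in $\mathbb F_2[a_{iv},y_{jv}]$. By Lemma~\ref{lem:rank} it suffices to find one configuration, over some field of characteristic $2$, for which it holds.

\emph{Step 1: the configuration.} Let $K=\mathbb F_2(t_v,z_j:v\in V,\,1\le j\le\delta)$ be a rational function field and take the moment configuration $a_{iv}=t_v^{\,i}$. Put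
\[
\Phi=\prod_v(t+t_v),\qquad f=\prod_{j=1}^\delta(t+z_j),\qquad \Psi=f\,\Phi,\qquad w_v=\frac{f(t_v)}{\Phi'(t_v)}\ne0 .
\]
The polynomial $\Psi$ has $n+\delta=2m+1$ roots, and they are the variables of $K$. We want a $d$-dimensional space $U$ of common zeros of $\theta_0,\dots,\theta_d$ that is again described by polynomials of degree less than $d$ in the $t_v$. Let $U\subset K^V$ be spanned by the vectors $(w_vt_v^{\,j})_v$, $0\le j<d$, which are independent since the $t_v$ are distinct. As $\Phi'(t_v)=\prod_{u\ne v}(t_u+t_v)$ and $\delta+2d-1=n-2$, identity \eqref{eq:lagrange} gives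
\[
\sum_vw_vt_v^{\,l}=0\qquad(0\le l\le 2d-1).
\]
So the $d+1$ independent rows of $A$ lie in $U^\perp$, the orthogonal complement for the standard bilinear form, which has dimension $n-d=(d+1)+\delta$. Let the rows $(y_{jv})_v$, $1\le j\le\delta$, complete them to a basis of $U^\perp$.

\emph{Step 2: a functional is a symmetric polynomial.} Let $\lambda$ be a linear functional on $S_2$ that vanishes on all $\theta_ix_v$, $y_jx_v$ and $\sigma_{ij}$. We must show $\lambda=0$. Let $W$ be the symmetric matrix $W_{uv}=\lambda(x_ux_v)$. Vanishing on $\theta_ix_v$ and $y_jx_v$ says that the columns of $W$, hence also its rows, lie in $(U^\perp)^\perp=U$. Let $\Omega=(w_vt_v^{\,j})$ be the $n\times d$ matrix of the basis of $U$. Then $W=\Omega W_1$, and as $\Omega$ has a left inverse, the rows of $W_1$ are combinations of rows of $W$, so $W=\Omega C\Omega^T$ with $C$ a $d\times d$ matrix; $C$ is symmetric because $\Omega(C+C^T)\Omega^T=0$. With $Q=\sum C_{ab}s^at^b\in\operatorname{Sym}_d(K)$ this reads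
\[
\lambda(x_ux_v)=w_uw_v\,Q(t_u,t_v).
\]

\emph{Step 3: one quadratic equation.} The same $Q$ defines the combination $\sigma_Q$ of the $\sigma_{ij}$ in \eqref{eq:sigmaQ}, and $\lambda(\sigma_Q)=0$ is the equation
\begin{equation}\label{eq:quadratic}
\sum_{uv\text{ edge}}c(uv)\,Q(t_u,t_v)^2\,(t_u+t_v)\,w_uw_v=0 .
\end{equation}
Let $E\subset K$ be the subfield of squares. Put $q_{uv}=c(uv)Q(t_u,t_v)^2\in E$ for edges $uv$ and $q_{uv}=0$ for non-edges and for $u=v$. The matrix $(q_{uv})$ is symmetric with zero diagonal, so $q(\mathbf a,\mathbf b)=\sum_{u,v}q_{uv}\mathbf a_u\mathbf b_v$ is an alternating form defined over $E$. Each edge occurs twice in this sum, so \eqref{eq:quadratic} says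
\begin{equation}\label{eq:qw}
q\big((t_vw_v)_v,(w_v)_v\big)=0 .
\end{equation}

\emph{Step 4: descent to $E$.} Both vectors in \eqref{eq:qw} are orthogonal to $\tau_j=(t_v^{\,2j})_v\in E^V$ for $0\le j<d$, by Step 1. So the most that \eqref{eq:qw} can give is that $q$ vanishes on
\[
P=\Big\{\mathbf a\in E^V:\sum_v\mathbf a_vt_v^{\,2j}=0\ \text{ for }0\le j<d\Big\},\qquad\dim_EP=n-d=m+1,
\]
and we show that it does. Define $\iota:K[X]_{\le m}\to K^V$ by $\iota(p)=\big(p(t_v^2)/\Phi'(t_v)^2\big)_v$. Since $\Phi'(t_v)^2=\prod_{u\ne v}(t_u^2+t_v^2)\in E$ and $m+d-1=n-2$, identity \eqref{eq:lagrange} for the points $t_v^2$ shows that $\iota$ maps $E[X]_{\le m}$ into $P$. It is injective because $m<n$, so $\iota:E[X]_{\le m}\to P$ is an isomorphism. Now $\Psi_o(t_v^2)=\Psi'(t_v)=f(t_v)\Phi'(t_v)$, and $\Psi(t_v)=0$ gives $\Psi_e(t_v^2)=t_v\Psi_o(t_v^2)$. Both $\Psi_e$ and $\Psi_o$ have degree at most $m$, and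
\[
\iota(\Psi_o)=(w_v)_v,\qquad\iota(\Psi_e)=(t_vw_v)_v .
\]
The form $\bar q(p,p')=q(\iota(p),\iota(p'))$ on $K[X]_{\le m}$ is the $K$-bilinear extension of an $E$-bilinear form on $E[X]_{\le m}$, and \eqref{eq:qw} says $\bar q(\Psi_e,\Psi_o)=0$. By Lemma~\ref{lem:squares}, $\bar q=0$, so $q$ vanishes on $P\times P$.

\emph{Step 5: square roots.} Extend $\tau_0,\dots,\tau_{d-1}$ to a basis $\tau_0,\dots,\tau_{n-1}$ of $E^V$, viewed as the dual space of $E^V$. The matrices $\tau_a\tau_b^T+\tau_b\tau_a^T$, $a<b$, form a basis of the alternating forms, and those with $d\le a<b$ restrict to a basis of the alternating forms on $P$, while the others restrict to zero. So only terms with $a<d$ occur in $q$, and grouping them by $a$ gives $(q_{uv})=\sum_{j<d}(\tau_j\gamma_j^T+\gamma_j\tau_j^T)$ with $\gamma_j\in E^V$. Write the entries of $\gamma_j$ as $b_{ju}^2$ with $b_{ju}\in K$, and put $h_u=\sum_{j<d}b_{ju}t^j$. For every edge $uv$, additivity of squaring gives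
\[
\big(c(uv)Q(t_u,t_v)\big)^2=q_{uv}=\sum_{j<d}\big(t_u^{\,2j}b_{jv}^2+b_{ju}^2t_v^{\,2j}\big)=\big(h_v(t_u)+h_u(t_v)\big)^2 .
\]
Squaring is injective, so \eqref{eq:twisted} holds. By Proposition~\ref{prop:twisted}, $Q=0$, and hence $\lambda=0$.
\end{proof}

\begin{remark}
Steps 3--5 show that the symmetric bilinear form $(Q,Q')\mapsto\sum c(uv)(t_u+t_v)w_uw_v\,Q(t_u,t_v)Q'(t_u,t_v)$ on $\operatorname{Sym}_d(K)$ takes a nonzero value at $(Q,Q)$ for every $Q\neq0$, although only its nondegeneracy is needed. Characteristic $2$ is what makes the stronger statement accessible: the squares form a field, and squaring carries the system \eqref{eq:twisted} to a linear system over that field.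
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

Let $L=\mathbb F(a_{iv},y_{jv})$ be the rational function field in the entries of $A$ and $(y_{jv})$, and let $B=L[y_1,\dots,y_\delta]\subset S$, a polynomial ring since the $y_j$ are linearly independent.

\begin{proposition}\label{prop:upper}
There is a surjection $\pi:B\oplus B(-1)^d\to N$ of graded $B$-modules. In particular $\dim N_k\le T_k$ for all $k$.
\end{proposition}

\begin{proof}
Let $\bar N=N/(y_1,\dots,y_\delta)N$. The $n-d$ forms $\theta_i,y_j$ are linearly independent and $I_\Delta$ contains no linear form, so $\dim\bar N_0=1$ and $\dim\bar N_1=d$. By Proposition~\ref{prop:span}, $\bar N_2=0$, and then $\bar N_k=0$ for all $k\ge2$, because $\bar N$ is a quotient ring of $S$. Let $N'\subseteq N$ be the $B$-submodule generated by $1$ and by $d$ elements of $N_1$ whose images form a basis of $\bar N_1$. Then $N_k=N'_k+\sum_jy_jN_{k-1}$ for all $k$, so $N=N'$ by induction on $k$. The inequality follows from \eqref{eq:T}.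
\end{proof}

It remains to compare $\dim N_k$ with $\widetilde g_k$. The $d\times d$ minors of the generic matrix $(a_{iv})_{0\le i<d}$ are nonzero, so $\theta_0,\dots,\theta_{d-1}$ is a linear system of parameters. Let $\mathcal A=L[\Delta]/(\theta_0,\dots,\theta_{d-1})$ and let $\kappa_k$ be the dimension of the kernel of multiplication by $\theta_d$ from $\mathcal A_{k-1}$ to $\mathcal A_k$.

\begin{lemma}\label{lem:compare}
For $3\le k\le d/2$,
\[
\dim N_k=\widetilde g_k+\binom{d+1}k\beta_{k-1}+\Big[\kappa_k-\binom d{k-1}\beta_{k-2}\Big].
\]
\end{lemma}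

\begin{proof}
By \eqref{eq:Nk}, $N_k$ is the cokernel of $\theta_d:\mathcal A_{k-1}\to\mathcal A_k$, so \eqref{eq:schenzel} gives
\[
\dim N_k=\dim\mathcal A_k-\dim\mathcal A_{k-1}+\kappa_k=g_k+\binom dk\alpha_{k-1}-\binom d{k-1}\alpha_{k-2}+\kappa_k .
\]
Substitute $g_k=\widetilde g_k+\binom dk\alpha_k+\binom d{k-1}\alpha_k$ and use $\alpha_k+\alpha_{k-1}=\beta_{k-1}$ and $\alpha_k-\alpha_{k-2}=\beta_{k-1}-\beta_{k-2}$. The result is $\widetilde g_k+\binom dk\beta_{k-1}+\binom d{k-1}(\beta_{k-1}-\beta_{k-2})+\kappa_k$.
\end{proof}

So $\widetilde g_k\le\dim N_k\le T_k$ whenever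
\begin{equation}\label{eq:kappa}
\kappa_k\ge\binom d{k-1}\beta_{k-2},
\end{equation}
and the two theorems differ only in how this inequality is obtained.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By \eqref{eq:betti}, $\beta_1=1$, so the assumptions of Section~\ref{sec:background} hold. The cases $k\le2$ are \eqref{eq:low}. For $4\le k\le d/2$ we have $2\le k-2\le d-3$, so $\beta_{k-2}=0$ and \eqref{eq:kappa} is trivial. For $k=3\le d/2$ we need $\kappa_3\ge\binom d2$. Consider the $\binom d2$ quadrics $\sigma_{ij}$ with $0\le i<j\le d-1$. By Lemma~\ref{lem:local}, $x_w\sigma_{ij}=0$ in $\mathcal A$ for all $w$, so $\theta_d\sigma_{ij}=0$ in $\mathcal A$. These quadrics are linearly independent in $\mathcal A_2$, because by Proposition~\ref{prop:indep} they are independent even in the quotient $(\mathcal A/\theta_d\mathcal A)_2$. Hence \eqref{eq:kappa} holds for $k=3$.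
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Part (1) is contained in Corollary~\ref{cor:n}.

(2) The cases $k\le2$ follow from \eqref{eq:low}, since $\beta_1\ge1$. For $3\le k\le d/2$, the kernel of $\theta_d$ on $\mathcal A_{k-1}$ contains $(\operatorname{Soc}\mathcal A)_{k-1}$, so \eqref{eq:socle} with $i=k-1$ gives \eqref{eq:kappa}.

(3) Let $\delta\ge1$ and $\widetilde g_k=T_k$ with $3\le k\le d/2$. From $\widetilde g_k\le\dim N_k\le T_k$ we get $\dim N_k=T_k$, so the kernel $\mathcal K$ of $\pi$ vanishes in degree $k$. Now $y_1^{k-2}\mathcal K_2\subseteq\mathcal K_k=0$, and multiplication by $y_1$ is injective on the free module $B\oplus B(-1)^d$. Hence $\mathcal K_2=0$ and $\dim N_2=T_2$. By Corollary~\ref{cor:n}, $\nu=0$, that is, $\Delta$ is $2$-neighborly.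
\end{proof}

\begin{remark}
The hypothesis $n\ge2d+2$ in part (3) provides the form $y_1$ that carries information from degree $k$ down to degree $2$. For $n=2d+1$ no such argument is needed: then $T_2=0$, and $0\le\dim N_2=T_2-\nu$ forces $\nu=0$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Problem}
\emph{An upper bound problem for triangulations of manifolds},
\texttt{https://www.samuelfhopkins.com/OPAC/files/proceedings/murai.pdf}.

\bibitem{NovikSwartz}
Novik and Swartz, \emph{Socles of Buchsbaum modules, complexes and posets}, Adv. Math. 222 (2009).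

\bibitem{Schenzel}
Schenzel, Math. Z. 178 (1981).

\end{thebibliography}
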